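
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title[The projections $X_{k,l}$ and the $k(\pi,1)$-conjecture]{The $k(\pi,1)$-conjecture fails for the projections $X_{k,l}$ with $3\le k<l$}


\begin{abstract}
For $2\le k\le l$ let $X_{k,l}$ be the projection $(x,u)\mapsto u$ of the zero-dimensional complete intersection $x^k+u=x^l=0$. We show that for $3\le k<l$ the complement to the bifurcation diagram of $X_{k,l}$ is not a $K(\pi,1)$. Its fundamental group is the group of pairs of braids on $l$ strands with the same permutation, and its universal covering is homotopy equivalent to a wedge of infinitely many spheres of dimension $k-1$. Since the complement is a $K(\pi,1)$ for $k=2$ and for $k=l$, the $k(\pi,1)$-conjecture holds for $X_{k,l}$ exactly in these two cases.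
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $f=(f_1,f_2):(\mathbf C^2,0)\to(\mathbf C^2,0)$ be a germ with $f^{-1}(0)=\{0\}$, and let $N$ be the multiplicity of this point. We look at the germ at $0$ of the projection $(x,u)\mapsto u$ restricted to the zero-dimensional complete intersection $f=0$. When $f$ is perturbed, the multiple point breaks up, and for a typical perturbation one sees $N$ distinct points on the $u$-line. The subject of this paper is the topology of the set of perturbations for which this happens.

Two projections are \emph{equivalent} if one is carried to the other by a change of generators of the ideal $(f_1,f_2)$, that is, multiplication by an invertible $2\times2$ matrix of function germs, together with a biholomorphism germ of $(\mathbf C^2,0)$ of the form $(x,u)\mapsto(X(x,u),U(u))$. A \emph{deformation} is a deformation $F(x,u,\lambda)$ of $f=F(\cdot,\cdot,0)$, with the projection $(x,u)\mapsto u$ kept fixed; deformations are considered up to the same equivalence depending holomorphically on parameters. Thus $F$ and $G$ over one base are equivalent if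
\[
F(x,u,\lambda)=A(x,u,\lambda)\cdot G\bigl(X(x,u,\lambda),U(u,\lambda),\lambda\bigr),
\]
where $A$ and $(X,U)$ are the identity at $\lambda=0$. A deformation is \emph{versal} if every deformation is equivalent to one induced from it by a holomorphic map germ of the bases, and \emph{miniversal} if in addition its base $(\mathbf C^\nu,0)$ has minimal dimension. The \emph{bifurcation diagram} $\Sigma$ is the germ at $0\in\mathbf C^\nu$ of the set of those $\lambda$ for which the projection to the $u$-line of the zero set of $F(\cdot,\cdot,\lambda)$ near $0$ does not consist of $N$ distinct points. The \emph{$k(\pi,1)$-conjecture} for a projection asserts that the germ of $\mathbf C^\nu\setminus\Sigma$ is an Eilenberg--MacLane space $K(\pi,1)$.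

For $2\le k\le l$ let $X_{k,l}$ be the projection of $f=(x^k+u,\,x^l)$. Here $\nu=k+l-2$ and $N=l$. The conjecture is known for $X_{k,k}$ and for $X_{2,l}$. The problem of deciding it for $3\le k<l$ comes from \cite{Source}, and this paper answers it.

\subsection{What the parameters measure}
We shall see in Section~\ref{sec:space} that a miniversal deformation of $X_{k,l}$ is $(p_a(x)+u,\,q_b(x))$, where $p_a=x^k+a_2x^{k-2}+\dots+a_{k-1}x$ and $q_b$ is an arbitrary monic polynomial of degree $l$. Its zero set consists of the points $(x_i,-p_a(x_i))$, where $x_1,\dots,x_l$ are the roots of $q_b$. So off the bifurcation diagram we have $l$ distinct \emph{sources} $x_i$ and a polynomial $p_a$ that takes $l$ distinct \emph{values} $p_a(x_i)$ at them. Up to ordering, we see two configurations of $l$ distinct points of $\mathbf C$, and each of the two configuration spaces is a $K(\pi,1)$. The missing terms of degree $k-1$ and $0$ in $p_a$ only fix a normalization: translating the sources and the values, one may work with all monic polynomials of degree $k$.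

If $k=l$, interpolation shows that every pair of configurations occurs exactly once, up to translations of the sources and of the values, so the complement is a $K(\pi,1)$. If $k=2$, then $p_a=x^2$ and the ordered sources are subject to $x_i\ne\pm x_j$ for $i\ne j$; this is again a $K(\pi,1)$. The two extreme cases suggest a positive answer in between. A dimension count points the other way. For fixed sources, the values of monic polynomials of degree $k<l$ fill an affine subspace of dimension $k-1$ in the space of all values modulo translation, which has dimension $l-1$. By the theorem quoted as (L) in Section~\ref{sub:facts}, a generic linear section of dimension at least $2$ of the complement of an arrangement has the same fundamental group as the whole complement. So if $k\ge3$, the fundamental group cannot tell that the degree of the polynomial is bounded, and one expects the fundamental group of the ordered version of the complement to be the full product $P_l\times P_l$ of two pure braid groups. That group has nonzero cohomology in degree $2l-2$, while the space has the homotopy type of a complex of dimension $k+l-2<2l-2$. This is the mechanism behind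 our first theorem.

\subsection{Results}
Let $B_l$ and $P_l$ be the braid and the pure braid group on $l$ strands, and let $B_l\times_{S_l}B_l$ be the group of pairs of braids with the same permutation.

\begin{theorem}\label{thm:main}
Let $3\le k<l$ and let $\mathcal Y$ be the complement of the bifurcation diagram of $X_{k,l}$. Then $\pi_1(\mathcal Y)\cong B_l\times_{S_l}B_l$, and $\mathcal Y$ is not a $K(\pi,1)$.
\end{theorem}

\begin{theorem}\label{thm:strong}
For $3\le k<l$ the universal covering of $\mathcal Y$ is homotopy equivalent to a wedge of infinitely many spheres $S^{k-1}$. In particular $\pi_i(\mathcal Y)=0$ for $2\le i\le k-2$, and $\pi_{k-1}(\mathcal Y)$ is free abelian of infinite rank. For $k=2$ or $k=l$, $\mathcal Y$ is a $K(\pi,1)$.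
\end{theorem}

Here $\mathcal Y$ is the germ of the complement; in Section~\ref{sec:space} it is replaced by a homotopy equivalent global space, for which we keep the notation.

\begin{corollary}
For $2\le k\le l$ the $k(\pi,1)$-conjecture holds for $X_{k,l}$ if and only if $k=2$ or $k=l$.
\end{corollary}

The difficulty in making the count above rigorous is that the affine subspace of values depends on the sources and is not always in general position. Section~\ref{sec:example} shows on $X_{3,4}$ how general position fails. Section~\ref{sec:sections} bounds the failure: where general position is lost ``by $d$'', the connectivity given by (L) drops by at most $d$, and this happens only in codimension at least $d$. Theorem~\ref{thm:main} follows in Section~\ref{sec:pi1} from the case of codimension at most $1$. For Theorem~\ref{thm:strong} all codimensions are used in Section~\ref{sec:homology} to show that the universal covering is $(k-2)$-connected, and in Section~\ref{sec:fibration} the projection to the \emph{values}, which turns out to be a genuine fibration, bounds its dimension by $k-1$ up to homotopy. Section~\ref{sec:wedge} puts the two together and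 counts spheres.

\subsection{Conventions and standard facts}\label{sub:facts}
Put
\[
\operatorname{Conf}_l=\{x\in\mathbf C^l:\ x_i\ne x_j\ (i\ne j)\},\qquad V=\mathbf C^l/\mathbf C(1,\dots,1),
\]
and let $M=\operatorname{Conf}_l/\mathbf C\subset V$ be the quotient by translations. Write $[u]\in V$ for the class of $u\in\mathbf C^l$. Splitting off the center of mass gives an $S_l$-equivariant isomorphism $\operatorname{Conf}_l\cong M\times\mathbf C$, with the trivial action on $\mathbf C$. Both $\operatorname{Conf}_l$ and $M$ are aspherical with fundamental group $P_l$ (Fadell--Neuwirth), and $H^{l-1}(P_l;\mathbf Q)=H^{l-1}(\operatorname{Conf}_l;\mathbf Q)\ne0$, because the Poincar\'e polynomial is $\prod_{j=1}^{l-1}(1+jt)$ (Arnold).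

A map is \emph{$n$-connected} if it is bijective on $\pi_i$ for $i<n$ and surjective on $\pi_n$, for all base points. We use three elementary properties. If $\alpha$ and $\beta\alpha$ are $n$-connected, so is $\beta$. A map of fibrations over one connected base that is $n$-connected on fibers is $n$-connected (five lemma). An $n$-connected map is bijective on homology with local coefficients in degrees $<n$ and surjective in degree $n$.

We also use the following results.
\begin{itemize}
\item[(L)] (Hamm--L\^e \cite{HL}; see also \cite[Part II, Thm 1.2]{GM}.) If $A\subset\mathbf P^m$ is a hypersurface and $\Lambda\subset\mathbf P^m$ is a generic linear subspace of dimension $n$, then $\Lambda\setminus A\hookrightarrow\mathbf P^m\setminus A$ is $n$-connected.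
\item[(AF)] (Andreotti--Frankel) A smooth affine variety of complex dimension $n$ has the homotopy type of a CW complex of dimension $\le n$.
\item[(T)] (Thom's first isotopy lemma) If a proper map of manifolds restricts to a submersion on each stratum of a Whitney stratification of the source, then it is locally trivial by homeomorphisms that preserve the strata.
\item[(V)] (Verdier \cite[Cor.~5.1]{Ve}) For a morphism $X\to Y$ of complex algebraic varieties there is a dense Zariski open subset of $Y$ over which it is a topologically locally trivial fibration.
\item[(M)] Removing a closed subvariety of codimension $\ge2$ from a connected complex manifold does not change $\pi_1$. If $D$ is a closed smooth hypersurface in a connected complex manifold $W$, with components $D_a$, then $\pi_1(W)$ is the quotient of $\pi_1(W\setminus D)$ by the normal closure of one meridian for each $D_a$.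
\end{itemize}

\section{From the germ to an explicit space}\label{sec:space}

Throughout this section $2\le k\le l$. Put
\[
F(x,u,a,b)=\bigl(p_a(x)+u,\;q_b(x)\bigr),
\]
\[
p_a=x^k+a_2x^{k-2}+\dots+a_{k-1}x,\qquad q_b=x^l+b_1x^{l-1}+\dots+b_l .
\]

\subsection{The deformation $F$ is miniversal}
We use the right-versality of the standard unfolding of $A_{k-1}$: if $g(x,\mu)$ is holomorphic with $g(x,0)=x^k$, there are holomorphic germs $\varphi(x,\mu)$ and $a_j(\mu)$ with $\varphi(x,0)=x$, $a_j(0)=0$ and $g=\varphi^k+a_2\varphi^{k-2}+\dots+a_k$.

\begin{lemma}
The deformation $F$ is miniversal, so $\nu=k+l-2$. Any two miniversal deformations of $X_{k,l}$ have bifurcation diagrams that correspond under a biholomorphism germ of the bases.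
\end{lemma}

\begin{proof}
\emph{Versality.} Let $G(x,u,\mu)$ be a deformation of $f=(x^k+u,x^l)$. Since $\partial_uG_1\ne0$, we can write $G_1$ as a unit times $u+g(x,\mu)$, where $g(x,0)=x^k$ and the unit equals $1$ at $\mu=0$. The function $G_2(x,u,\mu)-G_2(x,-g(x,\mu),\mu)$ vanishes on $u=-g$, so it is a multiple of $u+g$; at $\mu=0$ it is $x^l-x^l=0$, so the multiplier vanishes at $\mu=0$. Subtracting this multiple of $u+g$, we replace $G_2$ by $h(x,\mu)=G_2(x,-g(x,\mu),\mu)$, and $h(x,0)=x^l$. Take $\varphi$ and $a_j$ as above and put $X=\varphi(x,\mu)$, $U=u+a_k(\mu)$. The first generator becomes $U+p_{a(\mu)}(X)$. The second is a function of $(X,\mu)$ equal to $X^l$ at $\mu=0$; by the Weierstrass preparation theorem it is a unit, equal to $1$ at $\mu=0$, times some $q_{b(\mu)}(X)$. So $G$ is equivalent to a deformation induced from $F$.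

\emph{Initial velocities.} Let $\mathcal O$ and $\mathcal O_u$ be the rings of germs in $(x,u)$ and in $u$, and put
\[
Q=\mathcal O^2/\bigl((f_1,f_2)\mathcal O^2+\mathcal O\,\partial_xf+\mathcal O_u\,\partial_uf\bigr).
\]
Modulo $(f_1,f_2)\mathcal O^2$ we are in $(\mathbf C[x]/x^l)^2$ with $u=-x^k$. The vectors $\chi\,\partial_xf=(kx^{k-1}\chi,\,lx^{l-1}\chi)$, $\chi\in\mathbf C[x]$, are spanned by the vector $(kx^{k-1},lx^{l-1})$ (from $\chi=1$) and all $(x^i,0)$, $i\ge k$ (from $\chi=x,x^2,\dots$). The vectors $(\gamma(-x^k),0)$ contribute only $(1,0)$ in addition. Hence the classes of $(x^j,0)$, $1\le j\le k-2$, and $(0,x^j)$, $0\le j\le l-1$, form a basis of $Q$. They are the derivatives of $F$ with respect to its $k+l-2$ parameters.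

\emph{Minimality.} Let $G$ be versal, so $F(x,u,\lambda)=A\cdot G(X,U,\phi(\lambda))$ with $A,X,U$ the identity at $\lambda=0$. Differentiate at $\lambda=0$. The derivative of $A$ contributes an element of $(f_1,f_2)\mathcal O^2$, that of $X$ an element of $\mathcal O\,\partial_xf$, that of $U$ an element of $\mathcal O_u\,\partial_uf$, so in $Q$
\[
[\partial_{\lambda_i}F]=\sum_j\partial_{\lambda_i}\phi_j(0)\,[\partial_{\mu_j}G].
\]
Thus the base of $G$ has dimension at least $\dim Q=k+l-2$, and $F$ is miniversal.

\emph{Uniqueness.} Let $G$ be miniversal as well, and let $G$ be equivalent to $\psi^*F$. Then $F$ is equivalent to $\phi^*G$ and so to $(\psi\phi)^*F$. The same computation with $\psi\phi$ in place of $\phi$ and $F$ in place of $G$ gives $d(\psi\phi)_0=\mathrm{id}$, because the classes $[\partial_{\lambda_i}F]$ are a basis. The two bases have the same dimension, so $\phi$ is a biholomorphism germ. Equivalences preserve the number of points of the projected zero set, so $\phi$ carries one bifurcation diagram to the other.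
\end{proof}

\subsection{The complement}
Let $\lambda=(a,b)$ and let $x_1,\dots,x_l$ be the roots of $q_b$. The zero set of $F(\cdot,\cdot,\lambda)$ is $\{(x_i,-p_a(x_i))\}$. Hence $\lambda\notin\Sigma$ if and only if the $l$ values $p_a(x_i)$ are pairwise distinct; then the $x_i$ are distinct too. This condition makes sense for all $\lambda\in\mathbf C^{k+l-2}$, and from now on $\Sigma$ is the global set of those $\lambda$ that violate it. It is invariant under $s\cdot(a_i,b_i)=(s^ia_i,s^ib_i)$, $s>0$. Put $\|\lambda\|=\sum|a_i|^{1/i}+\sum|b_i|^{1/i}$. Then $\|s\cdot\lambda\|=s\|\lambda\|$, the sets $\{\|\lambda\|<\varepsilon\}$ form a fundamental system of neighborhoods of $0$, and $0\in\Sigma$. Scaling $\lambda$ by factors from $1$ to $\min(1,\varepsilon/(2\|\lambda\|))$ deforms $\mathbf C^{k+l-2}\setminus\Sigma$ into $\{\|\lambda\|<\varepsilon\}\setminus\Sigma$, and keeps the latter set in itself. So the germ of the complement is homotopy equivalent to the global complement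
\[
\mathcal Y=\mathbf C^{k+l-2}\setminus\Sigma .
\]
Ordering the roots gives the space
\[
E_{k,l}=\{(a,x)\in\mathbf C^{k-2}\times\mathbf C^l:\ p_a(x_i)\text{ pairwise distinct}\}.
\]
It is the complement of a hypersurface in $\mathbf C^{k+l-2}$, hence a connected smooth affine variety of dimension $k+l-2$, and $E_{k,l}\to\mathcal Y$ is an unramified $S_l$-covering.

\subsection{Restoring translations}
For fixed sources the polynomials $p_a$ form a space of dimension $k-2$. It pays to allow an $x^{k-1}$-term. This only multiplies the total space by $\mathbf C$, but makes the space of polynomials for fixed sources $(k-1)$-dimensional, and so gains one degree in (L). For $k=3$ this is the difference between a line, for which (L) gives only surjectivity on $\pi_1$, and a plane.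

Let $\mathcal P\cong\mathbf C^{k-1}$ be the space of monic polynomials $p$ of degree $k$ with $p(0)=0$, and let
\[
\mathcal E=\{(x,p)\in\operatorname{Conf}_l\times\mathcal P:\ p(x_i)\text{ pairwise distinct}\}.
\]
The group $\mathbf C$ acts on $\mathcal E$ by $(x,p)\mapsto(x+\tau,\;p(\cdot-\tau)-p(-\tau))$, where $x+\tau=(x_1+\tau,\dots,x_l+\tau)$; the new values are $p(x_i)-p(-\tau)$, so they remain distinct. The $x^{k-1}$-coefficient changes by $-k\tau$, so each orbit contains exactly one point with zero $x^{k-1}$-coefficient. Hence, $S_l$-equivariantly,
\begin{equation}\label{eq:E}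
\mathcal E\cong\mathbf C\times E_{k,l},\qquad \mathcal E/S_l\cong\mathbf C\times\mathcal Y .
\end{equation}
We compare $\mathcal E$ with the space of all pairs of configurations by the map
\[
\Psi:\mathcal E\to\operatorname{Conf}_l\times M,\qquad \Psi(x,p)=(x,[p(x_1),\dots,p(x_l)]).
\]
Its target is aspherical with fundamental group $P_l\times P_l$. The map $\Psi$ is $S_l$-equivariant and commutes with the projections to $\operatorname{Conf}_l$. The fiber of $\mathcal E\to\operatorname{Conf}_l$ over $x$ is
\[
S_x=\{p\in\mathcal P:\ p(x_i)\ne p(x_j)\text{ for all }i\ne j\}.
\]
Each $p(x_i)-p(x_j)$ is a nonconstant affine function on $\mathcal P$, because the linear coefficient of $p$ enters it with the factor $x_i-x_j\ne0$ (here $k\ge2$). So $S_x$ is the complement of finitely many affine hyperplanes in $\mathcal P$, nonempty and connected. The space $\mathcal E$ is Zariski open in $\operatorname{Conf}_l\times\mathcal P$, and $\mathcal E\to\operatorname{Conf}_l$ is a surjective submersion. For $A\subset\operatorname{Conf}_l$ we write $\mathcal E_A$ for the part of $\mathcal E$ over $A$.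

\begin{proposition}\label{prop:kl}
If $k=l$, then $\Psi$ is a homeomorphism and $\mathcal Y$ is a $K(\pi,1)$.
\end{proposition}

\begin{proof}
For $x\in\operatorname{Conf}_l$ the affine map $\mathcal P\to V$, $p\mapsto[p(x_i)]$, is injective: the difference of two elements of $\mathcal P$ has degree $\le l-1$ and vanishes at $0$, and a polynomial of degree $\le l-1$ that is constant on $l$ points is constant. Both spaces have dimension $l-1$, so the map is bijective, and it carries $S_x$ onto $M$. It depends continuously on $x$, and so does its inverse; hence $\Psi$ is a homeomorphism. Thus $\mathcal E$, and with it $\mathcal Y$, is aspherical.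
\end{proof}

\section{The smallest case: $X_{3,4}$}\label{sec:example}

Let $k=3$, $l=4$ and $p=x^3+\alpha x^2+\beta x$. For fixed sources $x_1,\dots,x_4$,
\[
\frac{p(x_i)-p(x_j)}{x_i-x_j}=x_i^2+x_ix_j+x_j^2+\alpha(x_i+x_j)+\beta ,
\]
so $S_x$ is the complement in the $(\alpha,\beta)$-plane of the six lines
\[
\ell_{ij}:\quad \beta+\alpha(x_i+x_j)+x_i^2+x_ix_j+x_j^2=0 .
\]
By $p\mapsto[p(x_i)]$ this plane is embedded in $V\cong\mathbf C^3$ as a section of the six planes $u_i=u_j$. Those six planes meet by threes along four lines $u_i=u_j=u_m$, by twos along three lines such as $u_1=u_2$, $u_3=u_4$, and all together at $0$. A plane in general position therefore sees six lines with four triple points, three double points, and no two lines parallel. Let us compare with the $\ell_{ij}$.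

The lines $\ell_{ij}$ and $\ell_{im}$ have different slopes, since $x_j\ne x_m$. They meet in one point, where $p(x_i)=p(x_j)=p(x_m)$, and $\ell_{jm}$ passes through it. No polynomial of degree $3$ takes the same value at all four $x_i$, so the four triple points are distinct and no further line passes through any of them. The lines $\ell_{12}$ and $\ell_{34}$ have different slopes if $x_1+x_2\ne x_3+x_4$, and then they meet in a double point, which for the same reason lies on no other line. If $x_1+x_2=x_3+x_4=s$, they are parallel. They do not coincide, because $x_i^2+x_ix_j+x_j^2=s^2-x_ix_j$ for both of them, and $x_1x_2=x_3x_4$ would force $\{x_1,x_2\}=\{x_3,x_4\}$.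

So the section is in general position unless $x$ lies on one of the three hyperplanes
\[
x_1+x_2=x_3+x_4,\qquad x_1+x_3=x_2+x_4,\qquad x_1+x_4=x_2+x_3 ,
\]
where a double point has gone to infinity. Let $U\subset\operatorname{Conf}_4$ be the complement of these hyperplanes. For $x\in U$ the inclusion $S_x\to M$ is a plane section in general position of the complement of an arrangement, so it induces an isomorphism $\pi_1(S_x)\cong\pi_1(M)=P_4$, and over $U$ the spaces $S_x$ form a fibration. (That general position, including the position at infinity, is enough for both statements is shown in Lemmas~\ref{lem:transverse} and~\ref{lem:conn} below.) We conclude that $\Psi$ is an isomorphism on $\pi_1$ over $U$.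

The bad hyperplanes have codimension one, and putting them back cannot be ignored: it kills a meridian of each hyperplane. But it kills the same thing on both sides. Take $x^0\in\operatorname{Conf}_4$ on a bad hyperplane, off the other two, and $p_0\in S_{x^0}$. Let $x$ run around a small circle about the hyperplane near $x^0$ while $p=p_0$ stays fixed. This loop is a meridian in $\mathcal E$ of the part of $\mathcal E$ over the hyperplane, and $\Psi$ maps it to a meridian in $\operatorname{Conf}_4\times M$ of the part over the same hyperplane. So the isomorphism survives, and $\pi_1(\mathcal E)\cong P_4\times P_4$. By (\ref{eq:E}) the same holds for $E_{3,4}$.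

If $E_{3,4}$ were aspherical, its sixth cohomology would contain $H^3(P_4;\mathbf Q)\otimes H^3(P_4;\mathbf Q)$, of dimension $6\cdot6=36$ because the Poincar\'e polynomial of $P_4$ is $(1+t)(1+2t)(1+3t)$. But $E_{3,4}$ is a smooth affine variety of dimension $5$, so its sixth cohomology is zero. Hence $X_{3,4}$ violates the conjecture.

The general proof of Theorem~\ref{thm:main} is the same, with one new ingredient: an argument for all $k$ and $l$ that general position holds for generic $x$.

\section{Interpolation sections of the braid arrangement}\label{sec:sections}

In this section $3\le k<l$. For $x\in\operatorname{Conf}_l$ we study how the affine space of values at $x$ sits in the arrangement of hyperplanes $u_i=u_j$ in $V$, and how this depends on $x$.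

\subsection{The section $W_x$ and its position}
Let $\operatorname{Pol}_\kappa$ be the space of polynomials $P$ of degree $\le\kappa$ with $P(0)=0$; its dimension is $\kappa$. The linear map
\[
\iota_x:\operatorname{Pol}_k\to V\oplus\mathbf C,\qquad P\mapsto\bigl([P(x_1),\dots,P(x_l)],\ \text{coefficient of }x^k\text{ in }P\bigr),
\]
is injective: a polynomial of degree $\le k$ constant on $l>k$ points is constant, hence zero here. We view $V$ as the affine chart of $\mathbf P=\mathbf P(V\oplus\mathbf C)$ in which the last coordinate is $1$, so $\mathbf P=V\sqcup H_\infty$ with $H_\infty=\mathbf P(V\oplus0)$ and $\dim\mathbf P=l-1$. Put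
\[
\Lambda_x=\mathbf P(\iota_x(\operatorname{Pol}_k))\cong\mathbf P^{k-1},\qquad W_x=\Lambda_x\cap V .
\]
Then $W_x$ is the image of $\mathcal P$ in $V$, an affine subspace of dimension $k-1$, and $p\mapsto[p(x_i)]$ identifies $S_x$ with $W_x\cap M=\Lambda_x\cap M$.

For a partition $\Pi$ of $\{1,\dots,l\}$ let $|\Pi|$ be the number of its blocks, $\rho(\Pi)=l-|\Pi|$, and let $L_\Pi\subset V$ be the subspace of those $[u]$ for which $u$ is constant on each block; its codimension is $\rho(\Pi)$. Consider in $\mathbf P$ the arrangement formed by $H_\infty$ and the closures of the hyperplanes $u_i=u_j$. The complement of all these hyperplanes is $M$. The flats of the arrangement are $\mathbf P(L_\Pi\oplus\mathbf C)$, of codimension $\rho(\Pi)$, and $\mathbf P(L_\Pi\oplus0)$, of codimension $\rho(\Pi)+1$. We call a linear subspace $\Lambda=\mathbf P(K)$ of $\mathbf P$ of dimension $n$ \emph{transverse} if it meets every flat in the expected dimension: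
\begin{equation}\label{eq:transverse}
\begin{aligned}
\dim\bigl(K\cap(L_\Pi\oplus\mathbf C)\bigr)&=\max(0,\,n+1-\rho(\Pi)),\\
\dim\bigl(K\cap(L_\Pi\oplus0)\bigr)&=\max(0,\,n-\rho(\Pi)).
\end{aligned}
\end{equation}
The second line is the condition at infinity, the one that failed for $X_{3,4}$. To measure the failure, put for $\kappa\in\{k-1,k\}$
\[
K_\Pi^\kappa(x)=\{P\in\operatorname{Pol}_\kappa:\ P(x_i)=P(x_j)\text{ whenever $i,j$ are in one block of }\Pi\}.
\]
Then $\iota_x^{-1}(L_\Pi\oplus\mathbf C)=K^k_\Pi(x)$ and $\iota_x^{-1}(L_\Pi\oplus0)=K^{k-1}_\Pi(x)$. Since $K^\kappa_\Pi(x)$ is given by $\rho(\Pi)$ linear equations in a space of dimension $\kappa$, its dimension is at least the expected one, $\max(0,\kappa-\rho(\Pi))$.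

\begin{definition}
The pair $(\kappa,\Pi)$ is \emph{bad at $x$} if $\dim K_\Pi^\kappa(x)>\max(0,\kappa-\rho(\Pi))$. Let $d(x)$ be the maximum of $\dim K_\Pi^\kappa(x)$ over the bad pairs, and $d(x)=0$ if there are none.
\end{definition}

By definition $d(x)=0$ if and only if $\Lambda_x$ is transverse. For $X_{3,4}$ and $x_1+x_2=x_3+x_4=s$ the pair $(2,\{12|34\})$ is bad: $K^2_\Pi(x)$ is spanned by $x^2-sx$, and $d(x)=1$.

For $m\ge1$ the set $\{d\ge m\}$ is the union over $(\kappa,\Pi)$ of the sets where $\dim K_\Pi^\kappa(x)\ge\max\bigl(m,\,1+\max(0,\kappa-\rho(\Pi))\bigr)$. Dimensions of kernels are upper semicontinuous, so $\{d\ge m\}$ is Zariski closed in $\operatorname{Conf}_l$.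

\subsection{Bad sources are rare}
A bad pair produces a linear dependence among differences of evaluations at the $x_i$, that is, a vector $w$ orthogonal to all polynomials of degree $\le\kappa$. The next proof counts such vectors $w$ together with $x$.

\begin{lemma}\label{lem:codim}
For $m\ge1$ the set $\{x\in\operatorname{Conf}_l:\ d(x)\ge m\}$ has codimension at least $m$.
\end{lemma}

\begin{proof}
Let $d(x)=D\ge m$ be attained at the bad pair $(\kappa,\Pi)$. Then $D\ge\kappa-\rho(\Pi)+1$, so $\rho(\Pi)\ge\kappa-D+1$, and $\kappa-D+1\ge1$ because $D\le\dim\operatorname{Pol}_\kappa=\kappa$. Choose a spanning forest of the blocks of $\Pi$; it has $\rho(\Pi)$ edges. Keeping only $\kappa-D+1$ of them we get a refinement $\Pi'$ of $\Pi$ with $\rho(\Pi')=\kappa-D+1$, and $\dim K^\kappa_{\Pi'}(x)\ge\dim K^\kappa_\Pi(x)=D$. So the $\kappa-D+1$ functionals $P\mapsto P(x_i)-P(x_j)$ on $\operatorname{Pol}_\kappa$, one for each kept edge $ij$, have rank at most $\kappa-D$ and are linearly dependent. The vectors $e_i-e_j$ over these edges are independent in $\mathbf C^l$. Hence the dependence is given by a nonzero $w\in\mathbf C^l$ whose sum over each block of $\Pi'$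 is zero and which satisfies $\sum_iw_iP(x_i)=0$ for all $P\in\operatorname{Pol}_\kappa$. As $\sum w_i=0$, this holds for all polynomials $P$ of degree $\le\kappa$.

Let $I$ be the support of $w$, $s=|I|$, and let $t$ be the number of blocks of $\Pi'$ that meet $I$. Evaluations at $\kappa+1$ or fewer distinct points are independent on polynomials of degree $\le\kappa$ (Vandermonde), so $s\ge\kappa+2$. Each block that meets $I$ contributes to $s-t$ at most its number of elements minus one, so $s-t\le\rho(\Pi')=\kappa-D+1$.

Now fix $\kappa$, $D$, $I$ and a partition of $I$ into $t$ blocks, subject to these two inequalities, and consider the pairs $(x_I,w)$ where $x_I\in\operatorname{Conf}_s$, $w\in(\mathbf C^*)^s$ has zero block sums (an open subset of a space of dimension $s-t$), and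
\[
\sum_{i\in I}w_ix_i^r=0,\qquad r=1,\dots,\kappa .
\]
The derivatives of these $\kappa$ equations in the $x_i$ form the matrix $(r\,w_ix_i^{r-1})$. It has rank $\kappa$, since all $w_i\ne0$, the $x_i$ are distinct, and $s\ge\kappa$. So the set of pairs is empty or of pure dimension $s+(s-t)-\kappa$. Its fibers over $x_I$ are invariant under scaling of $w$, so its image in $\operatorname{Conf}_s$ has dimension at most $2s-t-\kappa-1$, that is, codimension at least
\[
s-(2s-t-\kappa-1)=\kappa+1-(s-t)\ \ge\ D .
\]
The preimage of the image under $\operatorname{Conf}_l\to\operatorname{Conf}_s$, $x\mapsto x_I$, satisfies the same bound. The set $\{d\ge m\}$ is covered by the finitely many preimages obtained in this way with $D\ge m$.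
\end{proof}

\subsection{Connectivity of the sections}
Statement (L) is about generic linear subspaces. We first extend it to all transverse ones, by joining them to generic ones inside a locally trivial family.

\begin{lemma}\label{lem:transverse}
Let $\mathcal T_n$ be the set of all transverse linear subspaces $\Lambda\subset\mathbf P$ of dimension $n$. It is a nonempty connected Zariski open subset of a Grassmannian. The spaces $\Lambda\cap M$, $\Lambda\in\mathcal T_n$, form a locally trivial bundle over $\mathcal T_n$, and for every $\Lambda\in\mathcal T_n$ the inclusion $\Lambda\cap M\hookrightarrow M$ is $n$-connected.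
\end{lemma}

\begin{proof}
The set $\mathcal T_n$ is defined by finitely many nonempty Zariski open conditions in a Grassmannian, so it is nonempty, Zariski open and connected. Let
\[
\mathcal Z=\{(\Lambda,z):\ \Lambda\in\mathcal T_n,\ z\in\Lambda\}.
\]
The projection $\mathcal Z\to\mathcal T_n$ is proper. The projection $\mathcal Z\to\mathbf P$ is a submersion, because $\mathcal Z$ is open in the full incidence variety, which is a homogeneous bundle over $\mathbf P$. The flats, each with the smaller flats removed, form a Whitney stratification of $\mathbf P$ with open stratum $M$, so the preimages in $\mathcal Z$ of the strata $S$ form a Whitney stratification of $\mathcal Z$. If the preimage of $S$ is nonempty, its dimension is $\dim\mathcal T_n+n-\operatorname{codim}S$. At a point $(\Lambda,z)$ of it the kernel of the differential of its projection to $\mathcal T_n$ is $T_z\Lambda\cap T_zS$, which has dimension $n-\operatorname{codim}S$ by transversality. Hence this projection is a submersion on each stratum, and by (T) the spaces $\Lambda\cap M$ form a locally trivial bundle over $\mathcal T_n$.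

Along a path $\Lambda_t$ in $\mathcal T_n$ we obtain homeomorphisms $h_t:\Lambda_0\cap M\to\Lambda_t\cap M$ with $h_0=\mathrm{id}$. Composed with the inclusions into $M$ they form a homotopy. So whether $\Lambda\cap M\hookrightarrow M$ is $n$-connected does not depend on $\Lambda\in\mathcal T_n$. For generic $\Lambda$ it is, by (L).
\end{proof}

If $\Lambda_x$ itself is not transverse, the idea is to cut it down by $d(x)$ generic linear equations. This removes every excessive intersection altogether.

\begin{lemma}\label{lem:conn}
If $d=d(x)\le k-1$, the map $S_x\to M$, $p\mapsto[p(x_1),\dots,p(x_l)]$, is $(k-1-d)$-connected. Moreover, $\mathcal E\to\operatorname{Conf}_l$ is locally trivial over $\{d=0\}$.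
\end{lemma}

\begin{proof}
Put $n=k-1-d\ge0$. Let $K'\subset\operatorname{Pol}_k$ be a generic linear subspace of codimension $d$, so that $\dim(K'\cap K^\kappa_\Pi(x))=\max(0,\dim K^\kappa_\Pi(x)-d)$ for all $\kappa$ and $\Pi$. We claim that
\[
\dim(K'\cap K^\kappa_\Pi(x))=\max(0,\,\kappa-d-\rho(\Pi))\qquad\text{for all }\kappa\in\{k-1,k\}\text{ and all }\Pi .
\]
If $(\kappa,\Pi)$ is not bad, then $\dim K^\kappa_\Pi(x)=\max(0,\kappa-\rho(\Pi))$ and the claim holds. If it is bad, then $\kappa-\rho(\Pi)<\dim K^\kappa_\Pi(x)\le d$, and both sides are $0$.

For $\kappa=k$ and $\kappa=k-1$ the claim is exactly (\ref{eq:transverse}) for the subspace $\Lambda'=\mathbf P(\iota_x(K'))$ of dimension $n$. So $\Lambda'$ is transverse, and $\Lambda'\cap M\to M$ is $n$-connected by Lemma~\ref{lem:transverse}. On the other hand, $\Lambda'$ is a generic linear subspace of $\Lambda_x\cong\mathbf P^{k-1}$, in which $\Lambda_x\cap M\cong S_x$ is the complement of a hypersurface. By (L), $\Lambda'\cap M\to\Lambda_x\cap M$ is $n$-connected. From the composition $\Lambda'\cap M\to\Lambda_x\cap M\to M$ it follows that $S_x\cong\Lambda_x\cap M\to M$ is $n$-connected.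

If $d(x)=0$, then $\Lambda_x\in\mathcal T_{k-1}$. So over $\{d=0\}$ the map $\mathcal E\to\operatorname{Conf}_l$ is the pull-back, under $x\mapsto\Lambda_x$, of the locally trivial bundle of Lemma~\ref{lem:transverse}.
\end{proof}

\section{The fundamental group and Theorem~\ref{thm:main}}\label{sec:pi1}

We continue to assume $3\le k<l$. The topology of the fibers $S_x$ may change with $x$, so we cut $\operatorname{Conf}_l$ into pieces over which it does not.

\begin{lemma}\label{lem:strat}
There are Zariski closed sets $\operatorname{Conf}_l=Z_0\supset Z_1\supset\dots\supset Z_{l+1}=\emptyset$, with $Z_j$ of codimension at least $j$, such that for each $j$ the set $T_j=Z_j\setminus Z_{j+1}$ has the following properties.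
\begin{enumerate}
\item[(i)] $T_j$ is empty or smooth of pure codimension $j$.
\item[(ii)] $d$ is constant on each connected component of $T_j$, and its value there is at most $j$.
\item[(iii)] $\mathcal E_{T_j}\to T_j$ is locally trivial.
\end{enumerate}
If $T$ is a component of $T_j$ on which $d\le k-1$, then $\Psi:\mathcal E_T\to T\times M$ is $(k-1-d)$-connected.
\end{lemma}

\begin{proof}
Let $Z_j$ be constructed. Consider the smooth part of the union of its components of codimension exactly $j$, off its other components. It has a dense Zariski open subset on which $d$ is locally constant, since the sets $\{d\ge m\}$ are Zariski closed, and over which $\mathcal E$ is locally trivial, by (V). Let $T_j$ be such a subset; it is Zariski open in $Z_j$. Then $Z_{j+1}=Z_j\setminus T_j$ is closed of codimension at least $j+1$, and it is empty for $j=l=\dim\operatorname{Conf}_l$. A component of $T_j$ has codimension $j$, so by Lemma~\ref{lem:codim} the value of $d$ on it is at most $j$. The last statement follows from (iii) and Lemma~\ref{lem:conn}, since $\Psi$ is over $T$ a map of fibrations with fiber map $S_x\to M$.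
\end{proof}

We fix these sets and put $U_j=\operatorname{Conf}_l\setminus Z_{j+1}=T_0\cup\dots\cup T_j$ and $U_{-1}=\emptyset$. The set $U_j$ is open, $T_j$ is a closed submanifold of $U_j$, and $U_j\setminus T_j=U_{j-1}$. The set $U_0=T_0$ is nonempty and Zariski open in $\operatorname{Conf}_l$, hence connected, and $d=0$ on it.

\begin{proposition}\label{prop:pi1}
$\Psi_*:\pi_1(\mathcal E)\to\pi_1(\operatorname{Conf}_l\times M)=P_l\times P_l$ is an isomorphism.
\end{proposition}

\begin{proof}
Over $U_0$ the map $\Psi$ is $(k-1)$-connected by Lemma~\ref{lem:strat}. Since $k-1\ge2$, it induces an isomorphism $\pi_1(\mathcal E_{U_0})\cong\pi_1(U_0\times M)$.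

Since $\mathcal E\to\operatorname{Conf}_l$ and $\operatorname{Conf}_l\times M\to\operatorname{Conf}_l$ are submersions, codimensions are preserved under preimages. As $Z_2$ has codimension at least $2$, (M) gives $\pi_1(\mathcal E)=\pi_1(\mathcal E_{U_1})$ and $\pi_1(\operatorname{Conf}_l\times M)=\pi_1(U_1\times M)$.

It remains to pass from $U_0$ to $U_1=U_0\cup T_1$. Let $D$ be a component of $T_1$; it is smooth and connected, hence irreducible. The hypersurface $\mathcal E_D$ of $\mathcal E_{U_1}$ is smooth, and it is connected, because it is nonempty and Zariski open in the irreducible variety $D\times\mathcal P$. The hypersurface $D\times M$ of $U_1\times M$ is smooth and connected too. By (M), $\pi_1(\mathcal E_{U_1})$ and $\pi_1(U_1\times M)$ are the quotients of $\pi_1(\mathcal E_{U_0})$ and $\pi_1(U_0\times M)$ by the normal closures of one meridian of $\mathcal E_D$, respectively of $D\times M$, for each $D$.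

Meridians go to meridians. Indeed, take $(x^0,p_0)\in\mathcal E_D$ and a disc $\Delta\subset U_1$ transverse to $D$ at $x^0$, so small that it meets $T_1$ only at $x^0$ and that $p_0\in S_x$ for all $x\in\Delta$. The disc $\{(x,p_0):x\in\Delta\}$ is transverse to $\mathcal E_D$ and meets it once. Its image $\{(x,[p_0(x_i)]):x\in\Delta\}$ projects isomorphically onto $\Delta$, so it is transverse to $D\times M$ and meets it once. Hence the isomorphism over $U_0$ descends to an isomorphism $\pi_1(\mathcal E_{U_1})\cong\pi_1(U_1\times M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]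
The group $S_l$ acts freely on $\mathcal E$ and on $\operatorname{Conf}_l\times M$, and $\Psi$ is equivariant. So Proposition~\ref{prop:pi1} gives $\pi_1(\mathcal E/S_l)\cong\pi_1((\operatorname{Conf}_l\times M)/S_l)$. By (\ref{eq:E}) the left-hand side is $\pi_1(\mathcal Y)$. Since $M\times\mathbf C\cong\operatorname{Conf}_l$ equivariantly, the right-hand side is the fundamental group of $(\operatorname{Conf}_l\times\operatorname{Conf}_l)/S_l$ with the diagonal action. This is the covering of $(\operatorname{Conf}_l/S_l)\times(\operatorname{Conf}_l/S_l)$ that corresponds to the subgroup $B_l\times_{S_l}B_l$ of $B_l\times B_l$.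

Suppose that $\mathcal Y$ is a $K(\pi,1)$. Then so is its covering $E_{k,l}$, and by (\ref{eq:E}) and Proposition~\ref{prop:pi1} $E_{k,l}$ is a $K(P_l\times P_l,1)$. By the K\"unneth formula
\[
H^{2l-2}(E_{k,l};\mathbf Q)\supset H^{l-1}(P_l;\mathbf Q)\otimes H^{l-1}(P_l;\mathbf Q)\ne0 .
\]
But $E_{k,l}$ is a smooth affine variety of dimension $k+l-2$, which is less than $2l-2$ because $k<l$. By (AF) its cohomology in degree $2l-2$ vanishes, a contradiction.
\end{proof}

\begin{remark}
Both inequalities in $3\le k<l$ are needed. For $k=l$ the fundamental group is the same, by Proposition~\ref{prop:kl}, but $k+l-2=2l-2$ and there is no contradiction. For $k=2<l$ the dimension count would still give one, so Proposition~\ref{prop:pi1} must fail there, because $\mathcal Y$ is then a $K(\pi,1)$ (Corollary~\ref{cor:k2}). What breaks down is $k-1\ge2$: the sections $S_x$ are lines with points removed, for which (L) gives only surjectivity on $\pi_1$.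
\end{remark}

\section{The universal covering is $(k-2)$-connected}\label{sec:homology}

We turn to Theorem~\ref{thm:strong}, still with $3\le k<l$. Over $U_0$ the map $\Psi$ is $(k-1)$-connected. Over a stratum $T_j$ it is only $(k-1-d)$-connected with $d\le j$. However, attaching a stratum of complex codimension $j$ changes homology by the homology of the stratum shifted by $2j$ degrees, and $2j\ge d$. So the loss does not show.

\begin{proposition}\label{prop:conn}
The universal covering $\widetilde{\mathcal E}$ of $\mathcal E$ is $(k-2)$-connected.
\end{proposition}

\begin{proof}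
Let $R$ be any local coefficient system on $\operatorname{Conf}_l\times M$. Unless indicated otherwise, homology below is with coefficients in $R$ and its pull-backs. For open $A\subset\operatorname{Conf}_l$ let $C_i(A)$ be the $i$-th homology of the mapping cone of $\Psi:\mathcal E_A\to A\times M$, that is, the relative homology of this map, and define $C_i(A,A')$ similarly for pairs $A'\subset A$. Thus $C_i=0$ for all $i\le k-1$ means that $\Psi_*$ is bijective on $H_i$ for $i<k-1$ and surjective for $i=k-1$.

\emph{Claim: $C_i(U_j)=0$ for all $i\le k-1$ and all $j\ge0$.} By induction on $j$, starting with $U_{-1}=\emptyset$, and by the exact sequence $C_i(U_{j-1})\to C_i(U_j)\to C_i(U_j,U_{j-1})$, it suffices to show that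
\begin{equation}\label{eq:rel}
C_i(U_j,U_{j-1})=0\qquad\text{for }i\le k-1 .
\end{equation}

\emph{Thom isomorphisms.} Let $\tau\in H^{2j}(U_j,U_{j-1};\mathbf Z)$ be the Thom class of $T_j\subset U_j$. The submanifolds $\mathcal E_{T_j}\subset\mathcal E_{U_j}$ and $T_j\times M\subset U_j\times M$ are preimages of $T_j$ under submersions. So the pull-backs $\tau_{\mathcal E}$ and $\tau_M$ of $\tau$ are their Thom classes, and $\tau_{\mathcal E}=\Psi^*\tau_M$. Let $W_M$ be a tubular neighborhood of $T_j\times M$ in $U_j\times M$, and $W\subset\Psi^{-1}(W_M)$ one of $\mathcal E_{T_j}$ in $\mathcal E_{U_j}$. Excision and the cap product with the Thom class give isomorphisms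
\[
H_i(\mathcal E_{U_j},\mathcal E_{U_{j-1}})\cong H_i(W,W\setminus\mathcal E_{T_j})\xrightarrow{\ \cap\,\tau_{\mathcal E}\ }H_{i-2j}(W)\cong H_{i-2j}(\mathcal E_{T_j}),
\]
and likewise $H_i(U_j\times M,U_{j-1}\times M)\cong H_{i-2j}(T_j\times M)$ with $W_M$ and $\tau_M$. The last isomorphism is in both cases inverse to the one induced by inclusion. Since $\Psi_*(c\cap\Psi^*\tau_M)=\Psi_*(c)\cap\tau_M$, the isomorphisms commute with $\Psi_*$.

\emph{Proof of (\ref{eq:rel}).} It remains to see that, for each component $T$ of $T_j$, the map
\[
\Psi_*:H_m(\mathcal E_T)\to H_m(T\times M)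
\]
is bijective for $m<k-1-2j$ and surjective for $m=k-1-2j$. Let $d$ be the value of the function $d(x)$ on $T$, so $d\le j\le2j$. If $d\le k-1$, then $\Psi$ is $(k-1-d)$-connected over $T$ by Lemma~\ref{lem:strat}, and $k-1-2j\le k-1-d$. If $d>k-1$, then $2j>k-1$, the degrees in question are negative, and there is nothing to check. This proves the claim.

\emph{Conclusion.} We have $U_l=\operatorname{Conf}_l$. Take $R=\mathbf Z[P_l\times P_l]$. Homology with these coefficients is the homology of the universal covering of $\operatorname{Conf}_l\times M$, which is contractible, and of the induced covering of $\mathcal E$, which is $\widetilde{\mathcal E}$ by Proposition~\ref{prop:pi1}. So the claim gives $\tilde H_i(\widetilde{\mathcal E};\mathbf Z)=0$ for $i\le k-2$. As $\widetilde{\mathcal E}$ is simply connected, it is $(k-2)$-connected by the Hurewicz theorem.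
\end{proof}

\section{Fibering over the values}\label{sec:fibration}

In this section $2\le k\le l$. We look for an upper bound for the dimension of the universal covering. Projecting to the sources did not give a fibration. Projecting to the values does, and the reason is that vector fields on the line of values can be lifted: moving the values of a polynomial $p$ by a polynomial vector field $v$ can be achieved by changing $p$ and moving the points $x_i$.

Let $B\cong\mathbf C^{k-1}$ be the space of polynomials $x^k+a_2x^{k-2}+\dots+a_k$, and put
\[
\hat E=\{(p,x)\in B\times\mathbf C^l:\ p(x_i)\text{ pairwise distinct}\},\]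
\[
\pi:\hat E\to\operatorname{Conf}_l,\qquad \pi(p,x)=(u_1,\dots,u_l),\quad u_i=p(x_i).
\]
Splitting off the constant term $a_k$ shows that $\hat E\cong E_{k,l}\times\mathbf C$.

\begin{proposition}\label{prop:fib}
The map $\pi$ is a locally trivial $C^\infty$ fibration, and its fibers $F_u=\pi^{-1}(u)$ are smooth affine varieties of dimension $k-1$.
\end{proposition}

\begin{proof}
\emph{Lifting.} Let $v\in\mathbf C[s]$ and $p\in B$. Divide $v\circ p$ by $p'$:
\[
v\circ p=r+p'w,\qquad\deg r\le k-2 .
\]
Since $p'$ has constant leading coefficient $k$, both $r$ and $w$ are linear in $v$ and polynomial in the coefficients of $p$. Let $L_v$ be the vector field $\dot p=r$, $\dot x_i=w(x_i)$ on $\hat E$; here $r$ is tangent to $B$, as $\deg r\le k-2$, and $\hat E$ is open in $B\times\mathbf C^l$. Along $L_v$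
\[
\frac{d}{dt}\,p(x_i)=r(x_i)+p'(x_i)w(x_i)=v(u_i).
\]
Since $v$ can be chosen with arbitrary values at the distinct points $u_i$, the map $\pi$ is a submersion. Given $u\in\operatorname{Conf}_l$ and any $p\in B$, we can solve $p(x_i)=u_i$ for $x_i$, so $\pi$ is surjective. Its fiber $F_u$ is defined by $p(x_i)=u_i$ and is closed in $B\times\mathbf C^l$. Hence it is a smooth affine variety of dimension $(k-1)+l-l=k-1$.

To get local triviality we need lifts of constant vector fields that can be integrated, so we must prevent $p$ from escaping to infinity. We control $p$ by its critical values.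

\emph{Critical values.} Let $c_1,\dots,c_{k-1}$ be the critical values of $p$, with multiplicity, and $e_1,\dots,e_{k-1}$ their elementary symmetric functions; these are polynomials in the $a_i$. Along $L_v$,
\begin{equation}\label{eq:crit}
\dot e_r=\sum_jv(c_j)\,e_{r-1}(c_1,\dots,\widehat{c_j},\dots,c_{k-1}).
\end{equation}
If $p$ has simple critical points $\xi_j$, this follows from $\dot c_j=\dot p(\xi_j)+p'(\xi_j)\dot\xi_j=r(\xi_j)=v(c_j)$. Both sides of (\ref{eq:crit}) are polynomial in the coefficients of $p$, so it holds everywhere.

\emph{The map $p\mapsto(e_1,\dots,e_{k-1})$ is proper.} It is quasihomogeneous, with weight $i$ for $a_i$ and $kr$ for $e_r$, so it is enough to see that only $p=x^k$ is mapped to $0$. If all $c_j=0$, then each root of $p'$ of multiplicity $m$ is a root of $p$ of multiplicity $m+1$. Summing over the distinct critical points we get $k-1+\#\{\text{distinct critical points}\}\le k$. So there is only one, and $p=(x-\xi)^k$, which is $x^k$ because the $x^{k-1}$-coefficient is zero.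

\emph{Controlled lifts.} Fix a constant vector $\eta\in\mathbf C^l$. Given $\epsilon_0=(p_0,x_0)\in\hat E$, choose a polynomial $v_0$ with $v_0(u_i(\epsilon_0))=\eta_i$ for all $i$ and $v_0(c)=0$ at those critical values $c$ of $p_0$ that are not among the $u_i(\epsilon_0)$. For $\epsilon$ near $\epsilon_0$ let $v_\epsilon$ be the sum of $v_0$ and the Lagrange polynomial with values $\eta_i-v_0(u_i(\epsilon))$ at the nodes $u_i(\epsilon)$. Then $v_\epsilon$ depends smoothly on $\epsilon$, $v_{\epsilon_0}=v_0$, and for $\epsilon$ near $\epsilon_0$
\[
v_\epsilon(u_i(\epsilon))=\eta_i,\qquad |v_\epsilon(c)|\le1+\max_i|\eta_i|\ \text{ at all critical values $c$ of the polynomial of }\epsilon .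
\]
Both properties are preserved by convex combinations. So a partition of unity on $\hat E$ yields polynomials $v_\epsilon$ with these two properties for all $\epsilon\in\hat E$, and $\epsilon\mapsto L_{v_\epsilon}(\epsilon)$ is a smooth lift of the constant vector field $\eta$. Do this for the vectors $\eta$ of a real basis of $\mathbf C^l$ and extend real-linearly. We obtain smooth lifts $Y_\eta$, linear in $\eta$, with $|v_\epsilon(c_j)|\le C_\eta$ at all critical values.

\emph{Completeness.} Put $\delta=(k-1)!$, $h=\sum_{r=1}^{k-1}|e_r|^{2\delta/r}$ and $\mu=\max_j|c_j|$. The exponents are even integers, so $h$ is smooth. Moreover $|e_r|\le\mathrm{const}\cdot\mu^r$, and $\mu^{2\delta}\le\mathrm{const}\cdot h$, since $\mu\le\mathrm{const}\cdot\max_r|e_r|^{1/r}$. Along $Y_\eta$, (\ref{eq:crit}), applied at each point with $v=v_\epsilon$, gives $|\dot e_r|\le\mathrm{const}\cdot\mu^{r-1}$. Hence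
\[
|\dot h|\le\mathrm{const}\cdot\sum_r|e_r|^{2\delta/r-1}|\dot e_r|\le\mathrm{const}\cdot\mu^{2\delta-1}\le\mathrm{const}\cdot(1+h).
\]
By Gronwall's inequality $h$ stays bounded for bounded time, so by properness $p$ stays in a compact set. As long as $u$ moves on a compact segment in $\operatorname{Conf}_l$, the roots $x_i$ of $p-u_i$ stay bounded as well, and the trajectory stays in a compact subset of $\hat E$. So it exists for as long as $u$ stays on this segment.

Now let $D\subset\operatorname{Conf}_l$ be a ball with center $u^0$. For $u\in D$ and $\epsilon\in F_{u^0}$ the flow of $Y_{u-u^0}$ starting at $\epsilon$ lies over the segment from $u^0$ to $u$, hence exists for time one. This gives a map $D\times F_{u^0}\to\pi^{-1}(D)$ over $D$. It is a diffeomorphism, because the backward flow gives the inverse.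
\end{proof}

\begin{corollary}\label{cor:k2}
If $k=2$, then $\mathcal Y$ is a $K(\pi,1)$.
\end{corollary}

\begin{proof}
Here $F_u$ is a smooth affine curve, so each of its components is a noncompact Riemann surface and is aspherical. The base $\operatorname{Conf}_l$ is aspherical too. By the exact sequence of $\pi$ the space $\hat E\cong E_{2,l}\times\mathbf C$ is aspherical, hence so is $\mathcal Y$.
\end{proof}

Proposition~\ref{prop:kl} and Corollary~\ref{cor:k2} prove the last statement of Theorem~\ref{thm:strong}.

\section{The wedge of spheres}\label{sec:wedge}

\begin{proof}[Proof of Theorem~\ref{thm:strong} for $3\le k<l$]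
\emph{The universal covering of $\mathcal Y$ is homotopy equivalent to that of $F_u$.} By (\ref{eq:E}) and Section~\ref{sec:fibration} we have $\hat E\simeq E_{k,l}\simeq\mathcal E$. Regard $E_{k,l}$ as the subset of $\mathcal E$ where the $x^{k-1}$-coefficient is zero, and as the subset of $\hat E$ where $a_k=0$. On it the composition of $\pi$ with the homotopy equivalence $\operatorname{Conf}_l\to M$ is the second component of $\Psi$. So by Proposition~\ref{prop:pi1} $\pi_1(\hat E)=P_l\times P_l$, and $\pi_*$ is the projection to the second factor. Since $\pi_2(\operatorname{Conf}_l)=0$ and $\pi_*$ is surjective, the exact sequence of the fibration $\pi$ shows that $F_u$ is connected and $\pi_1(F_u)\cong P_l$, the first factor. The pull-back of $\pi$ to the contractible universal covering of $\operatorname{Conf}_l$ is a covering of $\hat E$ that is homotopy equivalent to $F_u$. Therefore the universal covering $\widetilde F_u$ of $F_u$ is homotopy equivalent to the universal covering of $\hat E$, hence also to $\widetilde{\mathcal E}$ and to the universal covering of $\mathcal Y$.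

\emph{It is a wedge of spheres.} By Proposition~\ref{prop:fib} and (AF), $F_u$, and with it every covering of $F_u$, has the homotopy type of a CW complex of dimension $\le k-1$. By Proposition~\ref{prop:conn}, $\widetilde F_u$ is $(k-2)$-connected, where $k-1\ge2$. So its only possibly nonzero reduced homology group is $H=H_{k-1}(\widetilde F_u)\cong\pi_{k-1}(\widetilde F_u)$. It is free abelian, being the group of cycles of top dimension. Represent a basis of $H$ by maps of spheres. They define a map from a wedge of $(k-1)$-spheres to $\widetilde F_u$ that is a homology equivalence of simply connected complexes, hence a homotopy equivalence. The statements on $\pi_i(\mathcal Y)$ follow, once we know that $H$ has infinite rank.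

\emph{Infinitely many spheres.} The idea is to compare $\widetilde F_u$ with its quotient by a free abelian group $\Gamma\subset P_l$ of rank larger than the dimension of $F_u$. Let $\Gamma\subset P_l=\pi_1(F_u)$ be generated by the full twists of the first $j$ strands, $j=2,\dots,l$. These commute. In the abelianization of $P_l$, which is free on classes $A_{ii'}$, $i<i'$, the $j$-th full twist becomes $\sum_{i<i'\le j}A_{ii'}$, so the full twists are independent and $\Gamma\cong\mathbf Z^{l-1}$. The quotient $\widetilde F_u/\Gamma$ is a covering of $F_u$, so its homology vanishes in degrees $\ge k$. Put $H_{\mathbf Q}=H\otimes\mathbf Q$. In the Cartan--Leray spectral sequence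
\[
E^2_{p,q}=H_p(\Gamma;H_q(\widetilde F_u;\mathbf Q))\ \Rightarrow\ H_{p+q}(\widetilde F_u/\Gamma;\mathbf Q)
\]
all rows except $q=0$ and $q=k-1$ are zero, so the only possible nonzero differential is $d^k:E^k_{p,0}\to E^k_{p-k,k-1}$. We look at two terms.
\begin{itemize}
\item The term $E^2_{k,0}=H_k(\Gamma;\mathbf Q)$ is nonzero, since $k\le l-1$. It has total degree $k$, so it must disappear, and it can do so only if $d^k$ maps it injectively to $E^k_{0,k-1}=H_0(\Gamma;H_{\mathbf Q})$. So $H_0(\Gamma;H_{\mathbf Q})\ne0$.
\item The term $E^2_{l-1,k-1}=H_{l-1}(\Gamma;H_{\mathbf Q})$ is isomorphic to $H_{\mathbf Q}^\Gamma$ by Poincar\'e duality for $\mathbf Z^{l-1}$. Its total degree is $l+k-2\ge k$, so it must disappear. It supports no nonzero differential, and it could be hit only from $E^k_{l-1+k,0}=H_{l-1+k}(\Gamma;\mathbf Q)=0$. So $H_{\mathbf Q}^\Gamma=0$.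
\end{itemize}
Thus $H_{\mathbf Q}$ has nonzero coinvariants and no nonzero invariants under $\Gamma$. This is impossible if $H_{\mathbf Q}$ is finite-dimensional. Indeed, $H_{\mathbf Q}\otimes\mathbf C$ would then split into generalized weight spaces of the abelian group $\Gamma$. On the generalized weight space of a nontrivial character some $\gamma-1$, $\gamma\in\Gamma$, is invertible, so its coinvariants vanish. Nonzero coinvariants would therefore force the generalized weight space of the trivial character to be nonzero. There $\Gamma$ acts by commuting unipotent operators, which have a common nonzero fixed vector, contrary to $H_{\mathbf Q}^\Gamma=0$. So $H$ has infinite rank.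
\end{proof}

\begin{thebibliography}{9}

\bibitem{GM} Goresky and MacPherson, \emph{Stratified Morse Theory}.

\bibitem{HL} Hamm and L\^e, 1973.

\bibitem{Source} \emph{Projection of 0-dimensional complete intersections onto a line and the $k(\pi,1)$-conjecture}, \url{http://pcwww.liv.ac.uk/~goryunov/RMS-37.pdf}.

\bibitem{Ve} Verdier, Invent. Math. \textbf{36} (1976).

\end{thebibliography}

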